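# Two wells with surface energy: an exact eleven-piece map and the bound $m_\epsilon\le C\epsilon^{1/2}$

## 1. The bound and the exponent it rules out

**Theorem 1.** Let $\Omega\subset\mathbb R^2$ be a bounded Lipschitz domain, let $\sigma>0$, $\sigma\ne1$, and put
$$H=\begin{pmatrix}\sigma&0\\0&\sigma^{-1}\end{pmatrix},\qquad K=SO(2)\cup SO(2)H,\qquad \Sigma=\max\{\sigma,\sigma^{-1}\}.$$
Let $K^{qc}$ be the quasiconvex hull of $K$ and let $F\in\operatorname{int}(K^{qc})$, the interior being taken relative to the surface $\{\det=1\}$. Let $0<\zeta_1<\Sigma^{-1}$ and $\Sigma<\zeta_2<\infty$. Let $\mathcal A_F$ be the class of $u\in W^{1,1}(\Omega;\mathbb R^2)$ with $u(z)=Fz$ on $\partial\Omega$, let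
$$\mathcal B_F=\{u\in\mathcal A_F:\ u\text{ is }C^1,\text{ bilipschitz with }\operatorname{Lip}(u)<\zeta_2,\ \operatorname{Lip}(u^{-1})<\zeta_1^{-1}\},$$
and let
$$I_\epsilon(u)=\int_\Omega\operatorname{dist}(Du(z),K)+\epsilon|D^2u(z)|\,dz,\qquad m_\epsilon=\inf_{u\in\mathcal B_F\cap W^{2,1}(\Omega)}I_\epsilon(u).$$
Then there is $C=C(\Omega,H,F,\zeta_1,\zeta_2)$ with
$$m_\epsilon\le C\epsilon^{1/2}\qquad\text{for all }\epsilon\in(0,1].$$
Hence $\epsilon^{2/3}\,m_\epsilon/\epsilon\le C\epsilon^{1/6}\to0$, and there are no $c',\epsilon_0>0$ with $m_\epsilon/\epsilon\ge c'\epsilon^{-2/3}$ for all $\epsilon\in(0,\epsilon_0)$.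

In words: we deform $\Omega$, with affine boundary values $Fz$, and we would like the gradient to lie in one of the two wells $SO(2)$, $SO(2)H$. The datum $F$ lies in neither well, so the gradient has to oscillate, and the term $\epsilon|D^2u|$ charges for oscillation. How does the least energy $m_\epsilon$ decay as $\epsilon\to0$?

The article with DOI 10.1017/S030821050000473X is the source of the problem. There $F$ lies in $\operatorname{int}(K^{qc})\setminus K^{(1)}$ (a "second-order laminate point"; $K^{(1)}$ is recalled below), the bound $m_\epsilon/\epsilon<c\,\epsilon^{-2/3}$ is a consequence of Šverák's characterization of $K^{qc}$, which lies in the second laminate convex hull of $K$, and the conjecture is that $\epsilon^{-2/3}$ is also the lower bound. Theorem 1 says that the conjecture is false for every $\sigma\neq1$, every $\Omega$ and every $F\in\operatorname{int}(K^{qc})$.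

There is a second theorem, not needed for the disproof, which puts the exponent $1/2$ in perspective.

**Theorem 2.** Let $\zeta_1<\Sigma^{-1}$, $\zeta_2>\Sigma$, with $\mathcal B_F$, $m_\epsilon$ defined as above.

* (a) If $F\in K^{(1)}\setminus K$, then $c\,\epsilon^{-1/2}\le m_\epsilon/\epsilon\le C\epsilon^{-1/2}$ for small $\epsilon$.
* (b) If $F\in\operatorname{int}(K^{qc})$, then $m_\epsilon/\epsilon\to\infty$ as $\epsilon\to0$.
* (c) If $F\in\operatorname{int}(K^{qc})$ and, on a subset of $\partial\Omega$ of positive length, the tangent is not in $\{\tau:|F\tau|=|\tau|\text{ or }|F\tau|=|H\tau|\}$ (a union of at most four lines), then $m_\epsilon/\epsilon\ge c\log(1/\epsilon)$ for small $\epsilon$.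

So $1/2$ is the exact exponent for first-order laminates, and by Theorem 1 second-order data have no worse power. For $F\in\operatorname{int}(K^{qc})$ the growth between (b), (c) and $\epsilon^{-1/2}$ is not determined here.

**Definition (quasiconvexity and hulls).** A continuous $f:\mathbb R^{2\times2}\to\mathbb R$ is quasiconvex if $\int_Df(A+D\phi)\ge|D|f(A)$ for every matrix $A$, every bounded domain $D$ and every Lipschitz $\phi$ vanishing on $\partial D$; it is quasiaffine if $f$ and $-f$ are quasiconvex. The quasiconvex hull $K^{qc}$ is the set of $A$ with $f(A)\le\sup_Kf$ for all quasiconvex $f$. The first laminate hull $K^{(1)}$ is the set of $\lambda A+(1-\lambda)B$ with $A,B\in K$, $\operatorname{rank}(A-B)=1$, $\lambda\in[0,1]$.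

Examples and textbook facts: a convex $f$ is quasiconvex, by Jensen's inequality. The determinant is a *null Lagrangian*: $\int_D\det(A+D\phi)=|D|\det A$ for $\phi$ as above. Thus $\det$ is quasiaffine, and since $\det=1$ on $K$ we get $K^{qc}\subset\{\det=1\}$; this is why the interior is taken relative to that surface. Finally, quasiconvex functions are convex along rank-one segments, so $K^{(1)}\subset K^{qc}$.

Rank-one connections matter because two affine maps with gradients $A\ne B$ fit together continuously along a line with direction $\tau$ exactly when $A\tau=B\tau$, that is, when $A-B=a\otimes n$ with $n\perp\tau$.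

**Remark (the constants $\zeta_1,\zeta_2$).** The problem asks for "$\zeta_1$ sufficiently small and $\zeta_2$ sufficiently large", which includes $\zeta_1<\Sigma^{-1}$, $\zeta_2>\Sigma$. One of its hypotheses is that some $u_k\in\mathcal B_F$ converge in $W^{1,1}$ to a $u\in\mathcal A_F$ with $Du\in K$ a.e. This alone forces $\zeta_2\ge\Sigma$ and $\zeta_1\le\Sigma^{-1}$. Indeed the limit satisfies $\zeta_1|x-y|\le|u(x)-u(y)|\le\zeta_2|x-y|$. If $Du\in SO(2)$ a.e., then $u$ satisfies the Cauchy–Riemann equations weakly, so it is holomorphic with $|u'|=1$, hence affine, and $F\in SO(2)$, which contradicts (3) below. So $Du\in SO(2)H$ on a set of positive measure, and there the singular values of $Du$ are $\Sigma$ and $\Sigma^{-1}$. Theorem 1 therefore omits at most the equality cases.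

Throughout, $|A|$ is the operator norm of a matrix, $a\times b=a_1b_2-a_2b_1$, $e(\theta)=(\cos\theta,\sin\theta)$, and $p^\perp$ is $p$ rotated by $+90^\circ$. The letters $C,c$ denote positive constants that do not depend on $\epsilon$ and may change from line to line.

## 2. Wells and rank-one connections in adapted coordinates

The wells become transparent once we use the two directions whose length $H$ does not change. Let
$$v_\mp=\frac{(1,\mp\sigma)}{\sqrt{1+\sigma^2}},\qquad V=(v_-|v_+),\qquad s=\det V=\frac{2\sigma}{1+\sigma^2}\in(0,1),\qquad \hat c=\sqrt{1-s^2}>0 .$$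
Then $|v_\pm|=1$ and $Hv_\mp=(\sigma,\mp1)/\sqrt{1+\sigma^2}$, so $|Hv_\pm|=1$ as well. Put $z=Vx$, $\tilde u(x)=u(Vx)$, $\Omega'=V^{-1}\Omega$. Then $D\tilde u=(Du)V=(p,q)$ with columns $p=\partial_1\tilde u$ and $q=\partial_2\tilde u$, and
$$\mathcal K:=KV=\{(p,q):|p|=|q|=1,\ p\times q=s\}.\tag{1}$$
The inclusion "$\subset$" holds because $|v_\pm|=|Hv_\pm|=1$ and $\det V=\det(HV)=s$. Conversely, up to a rotation a matrix on the right has $p=e(0)$ and $q=(\pm\hat c,s)$, so there are two classes, distinguished by the sign of $p\cdot q=\pm\hat c$. Both occur in $KV$, since $v_-\cdot v_+=\frac{1-\sigma^2}{1+\sigma^2}=-Hv_-\cdot Hv_+\ne0$.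

**Rank-one connections.** Suppose $A\ne B$ in $\mathcal K$ and $A\tau=B\tau$ with $\tau\neq0$. Then
$$\tau_1\tau_2=0,\quad\text{that is, $A$ and $B$ share the column $p$ or share the column $q$.}\tag{2}$$
If $A$ and $B$ lie in the same well, $A=RB$ with a rotation $R$ that fixes $B\tau\ne0$, so $R=I$, which is excluded. Otherwise $|A\tau|^2=\tau_1^2+\tau_2^2+2\tau_1\tau_2\,p\cdot q$ with opposite signs of $p\cdot q$ for $A$ and $B$, so $0=|A\tau|^2-|B\tau|^2=\pm4\hat c\,\tau_1\tau_2$.

Consequently a point of $K^{(1)}V$ either has $|p|=1$ and $q=sp^\perp+tp$ with $|t|\le\hat c$, or the same with the roles of the columns exchanged. Conversely, every $(p,q)$ with $|p|=1$, $|q|\le1$, $p\times q=s$ is in $K^{(1)}V$: write $q=sp^\perp+tp$; then $|t|\le\hat c$, and $(p,q)$ lies between $(p,sp^\perp+\hat cp)$ and $(p,sp^\perp-\hat cp)$.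

**Interior data.** If $F\in\operatorname{int}(K^{qc})$, then $\tilde F:=FV=(p_0,q_0)$ satisfies
$$|p_0|<1,\qquad|q_0|<1,\qquad p_0\times q_0=s.\tag{3}$$
The functions $A\mapsto|Av_\pm|$ are convex, hence quasiconvex, and equal $1$ on $K$, so they are $\le1$ on $K^{qc}$. If, say, $|Fv_-|=1$, let $S_t$ be the stretch by $t>1$ along $Fv_-$ and by $t^{-1}$ orthogonally to it. Then $\det(S_tF)=1$ and $|S_tFv_-|=t>1$, so $S_tF\notin K^{qc}$, although $S_tF\to F$ as $t\to1$. This contradicts $F\in\operatorname{int}(K^{qc})$. The case of $v_+$ is the same, and $p_0\times q_0=\det F\det V=s$.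

In particular such an $F$ is not in $K^{(1)}$, so the condition $F\notin K^{(1)}$ in the problem holds automatically.

**The set $\mathcal Q$.** Let $\mathcal Q=\{(p,q):|p|\le1,\ |q|\le1,\ p\times q=s\}$. Given $(p,q)\in\mathcal Q$, move along $p+\lambda q$ in both directions until $|p|=1$; then, from each endpoint, move along $q+\lambda p$ in both directions until $|q|=1$. Neither motion changes $p\times q$. So $\mathcal Q\subset\operatorname{conv}\mathcal K$, and since $|B|\le\Sigma$ for $B\in K$,
$$|AV^{-1}|\le\Sigma\qquad\text{for all }A\in\operatorname{conv}\mathcal Q.\tag{4}$$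
The two motions are two laminations, both along rank-one segments, so $\mathcal QV^{-1}\subset K^{qc}$. Hence every $F$ with (3) is in $\operatorname{int}(K^{qc})$: condition (3) is stable under small changes within $\{\det=1\}$. This makes examples easy.

**Example.** Take $\sigma=2$, so $s=\frac45$, $\hat c=\frac35$. Let $p_0=(\frac9{10},0)$, $q_0=(0,\frac89)$. Then $p_0\times q_0=\frac45$, and (3) holds. Moving along $p_0+\lambda q_0$ gives $p_\pm=(\frac9{10},\pm\frac{\sqrt{19}}{10})$. The matrices $(p_\pm,q_0)$ have $|p_\pm|=1$, $|q_0|=\frac89<1$: they are first-order laminate points, and $\tilde F$ is their average.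

## 3. Zero, one and two laminations by hand

If $F\in K$, then $u(z)=Fz$ has $I_\epsilon(u)=0$.

Let $F\in K^{(1)}\setminus K$, say $|p_0|=1$ and $q_0=sp_0^\perp+t_0p_0$ with $|t_0|<\hat c$. Let $g\ge0$ be the $1$-periodic sawtooth with $g(0)=0$ and slopes $\hat c-t_0$, $-\hat c-t_0$. The map $\tilde Fx+p_0\,\delta g(x_2/\delta)$ has gradients $(p_0,sp_0^\perp\pm\hat cp_0)\in\mathcal K$. Its distance from $\tilde Fx$ is of order $\delta$, so it can be cut off in a boundary layer of width of order $\delta$, at cost of order $\delta$. It has about $1/\delta$ interfaces, which cost $\epsilon/\delta$. The count is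
$$\delta+\frac\epsilon\delta\ \ge\ 2\epsilon^{1/2},\qquad\text{with equality for }\delta=\epsilon^{1/2}.$$

Now let $\tilde F$ satisfy (3). The sensible first approach is to laminate twice: alternate between $(p_+,q_0)$ and $(p_-,q_0)$ in vertical strips of width $h$ and, inside each strip, use the one-level construction at scale $\delta\ll h$. The costs are a cut-off layer at $\partial\Omega'$ of width $h$, the inner interfaces, and an inner cut-off layer of width $\delta$ at each of the $1/h$ outer interfaces (the outer interfaces themselves cost $\epsilon/h\le\epsilon/\delta$):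
$$h+\frac\epsilon\delta+\frac\delta h\ \ge\ 3\epsilon^{1/3},\qquad\text{with equality for }h=\epsilon^{1/3},\ \delta=\epsilon^{2/3},$$
because the product of the three terms is $\epsilon$. This is the count behind $m_\epsilon/\epsilon\lesssim\epsilon^{-2/3}$.

Where exactly is the loss? If $h$ could stay of order $1$, only $\epsilon/\delta+\delta$ would remain, as for one lamination. The obstacle is the outer cut-off. A cut-off outer laminate has the form $U=\tilde Fx+q_0f(x)$ with $f=0$ on $\partial\Omega'$. Its columns are $p=p_0+f_1q_0$ and $q=(1+f_2)q_0$, with $f_i=\partial_if$, so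
$$p\times q-s=s\,\partial_2f .$$
For bounded gradients $|p\times q-s|\le C\operatorname{dist}((p,q),\mathcal K)$, whence $\int\operatorname{dist}(DU,\mathcal K)\ge c\int|\partial_2f|\ge c\int|f|$, the last step by integrating along vertical lines from the boundary. An outer map that moves points only in the fixed direction $q_0$ violates the area constraint and pays at least its own amplitude; amplitude of order $1$ costs order $1$.

What we want instead is an outer map with amplitude of order $1$ that keeps $p\times q=s$ *exactly*, keeps $|p|=1$ exactly, keeps $|q|<1$, and has only finitely many gradients. Each piece then carries a first-order laminate point, and a single fine oscillation finishes the job. Such a map exists.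

## 4. The exact eleven-piece map

**Proposition 1.** Let $(p_0,q_0)$ satisfy (3) and let $\eta_0>0$. There are an open parallelogram $P$ centered at $0$ and a Lipschitz map $U:\mathbb R^2\to\mathbb R^2$ with $U=\tilde Fx$ outside $P$, affine on each of finitely many convex polygons subdividing $P$, with gradients there satisfying
$$|p|=1,\qquad|q|<1,\qquad p\times q=s,$$
and such that $\det\ge(1-\eta_0)s$ on the convex hull of these gradients and $\tilde F$.

The condition $|p|=1$ says that $U$ maps each horizontal chord of $P$ to a path run through at unit speed. The endpoints of the chord are mapped to points at distance $|p_0|$ times the chord length, with $|p_0|<1$, so the path is a broken line with some slack. The condition $p\times q=s$ is area preservation between neighboring broken lines. We build $U$ from broken lines and look for directions that keep the area right.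

**Step 1: angles.** *This step fixes coordinates for the unit directions we use.* Rotate the image so that $p_0=\mu e(0)$ with $0<\mu<1$. The line $p_0+\mathbb Rq_0=\{p:p\times q_0=s\}$ meets the unit circle at $p_\pm=p_0+\lambda_\pm q_0$ with $\lambda_-<0<\lambda_+$. Since $p_0\times p_\pm=\lambda_\pm s$, we may write $p_+=e(\theta_1)$ and $p_-=e(-\gamma)$ with $\theta_1,\gamma\in(0,\pi)$. Since $\sin(\theta_1+\gamma)=p_-\times p_+=(\lambda_+-\lambda_-)s>0$, also $\theta_1+\gamma<\pi$. Put
$$\omega=\frac{\theta_1+\gamma}2\in\Big(0,\frac\pi2\Big),\qquad\chi=\frac{\gamma-\theta_1}2,\qquad|\chi|<\omega,$$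
so $\theta_1=\omega-\chi$ and $\gamma=\omega+\chi$. Let $\nu(p)=(p\times q_0)/s$. This linear functional equals $1$ at the independent vectors $p_\pm$, and so does $p\mapsto p\cdot e(-\chi)/\cos\omega$, because $\cos(\theta_1+\chi)=\cos(-\gamma+\chi)=\cos\omega$. Hence
$$\nu(e(\theta))=\frac{\cos(\theta+\chi)}{\cos\omega},\qquad\text{and }\nu(p_0)=1\text{ gives }\mu=\frac{\cos\omega}{\cos\chi}.\tag{5}$$
In the example of Section 2, $\chi=0$ and $\theta_1=\gamma=\omega=\arccos\frac9{10}$.

**Step 2: the slope rule and the position of the spine.** *This step finds which boundary slope goes with which first direction, and where the broken line ends.* Suppose the left boundary of $P$ is $x_1=-l(x_2)$, with $l$ locally affine, and the path leaves it in a unit direction $p$. Then $U=-lp_0+x_2q_0+(x_1+l)p$, so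
$$q=q_0+l'(p-p_0),\qquad p\times q=s\nu(p)+l'\,p_0\times p .$$
So $p\times q=s$ exactly when $l'=s(1-\nu(p))/(p_0\times p)$. For directions near $p_+$ we write $\hat p(\phi)=e(\theta_1+2\phi)$, $|\phi|<\phi_0$, where $\phi_0<\pi$ is so small that $\theta_1+2\phi$ and $2\omega+2\phi$ stay in $(0,\pi)$; in particular $\omega+\phi\in(0,\frac\pi2)$. By (5), $1-\nu(\hat p(\phi))=\frac{\cos\omega-\cos(\omega+2\phi)}{\cos\omega}=\frac{2\sin(\omega+\phi)\sin\phi}{\cos\omega}$, so the required slope is
$$\kappa(\phi):=\frac{s(1-\nu(\hat p(\phi)))}{\mu\sin(\theta_1+2\phi)}=\frac{2s\sin(\omega+\phi)\sin\phi}{\mu\cos\omega\,\sin(\theta_1+2\phi)},\tag{6}$$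
which has the sign of $\phi$.

Suppose the path then turns into the direction $p_-$ and stops at $x_2q_0$; its total displacement is $l\,p_0$. Write $p_0=\alpha(\phi)\hat p(\phi)+\beta(\phi)p_-$. Cross products with $p_-$ and with $\hat p(\phi)$ give
$$\alpha(\phi)=\frac{\mu\sin\gamma}{\sin(2\omega+2\phi)}>0,\qquad\beta(\phi)=\frac{\mu\sin(\theta_1+2\phi)}{\sin(2\omega+2\phi)}>0.$$
The segment lengths are $l\alpha$ and $l\beta$. Starting at parameter $-l$, the path ends at $x_1=l\,d(\phi)$ with $d=\alpha+\beta-1$. We call this point the spine. From $\sin\gamma+\sin(\theta_1+2\phi)=2\sin(\omega+\phi)\cos(\phi-\chi)$ and (5),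
$$d(\phi)=\frac{\cos\omega\cos(\phi-\chi)-\cos\chi\cos(\omega+\phi)}{\cos\chi\cos(\omega+\phi)}=\frac{\sin\phi\,\sin\gamma}{\cos\chi\cos(\omega+\phi)},\tag{7}$$
where the numerator was expanded to $\sin\phi\,(\cos\omega\sin\chi+\cos\chi\sin\omega)=\sin\phi\sin(\omega+\chi)$. So $d$ has the sign of $\phi$ too.

For the last segment there is no condition on slopes. If the spine is $x_1=\mathsf e(x_2)$, then $U=x_2q_0+(x_1-\mathsf e)p_-$ there, $q=q_0-\mathsf e'p_-$, and $p_-\times q=s\nu(p_-)=s$ automatically.

**Why two layers are not enough.** The profile $l$ must rise from $0$ and return to $0$. By (6) a rising part needs $\phi>0$, a falling part needs a direction $\hat p(-\psi)$ with $\psi>0$. Put one layer on top of the other, meeting at the level where $l$ has its peak value $\Lambda>0$. Just to the right of the left boundary, $U$ is $-\Lambda p_0+x_2q_0+r\hat p(\phi)$ from below and $-\Lambda p_0+x_2q_0+r\hat p(-\psi)$ from above, at distance $r$ from the boundary. These differ, so $U$ is discontinuous; likewise the spine jumps from $\Lambda d(\phi)>0$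 to $\Lambda d(-\psi)<0$.

The repair is a transition layer in which the path has three segments, with directions $\hat p(\phi)$, $\hat p(-\psi)$, $p_-$, the first shrinking to zero. The right half of $U$ will be the point reflection of the left half. The reflected spine is $-\mathsf e(-x_2)$, so we need $\mathsf e$ *odd*; this is where $\phi$ and $\psi$ get tied together. A segment in direction $\hat p(\phi)$ that starts at the boundary needs slope $\kappa(\phi)$, so the transition must end at the peak level $c_*$ of $l$. By oddness it begins at $-c_*$, and we need $c_*>0$.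

**Step 3: parameters.** *This step ties $\psi$ to $\phi$ so that the spine can be odd, and shows $c_*>0$.* Let $E(\phi)=\kappa(\phi)d(\phi)$. Both factors have the sign of $\phi$, so $E(0)=0$ and $E>0$ elsewhere. The ratio
$$\rho(\phi):=\frac{\kappa(\phi)}{d(\phi)}=\frac{s\cos\chi}{\mu\cos\omega\sin\gamma}\cdot\frac{\sin(2\omega+2\phi)}{\sin(\theta_1+2\phi)}$$
extends continuously to $\phi=0$ and is positive. It is strictly decreasing, since its logarithmic derivative is $2\cot(2\omega+2\phi)-2\cot(\theta_1+2\phi)<0$, because $\theta_1<2\omega$ and $\cot$ decreases on $(0,\pi)$.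

Given $\psi_1\in(0,\phi_0)$, whenever $\phi>0$ is so small that $E(\phi)<E(-\psi_1)$, the intermediate value theorem gives $\psi\in(0,\psi_1)$ with $E(-\psi)=E(\phi)$. Let $\psi=\psi(\phi)$ be the smallest such $\psi>0$ (it exists because $E$ is continuous and $E(0)=0<E(\phi)$). Then $\psi\to0$ as $\phi\to0$. Put
$$p_A=\hat p(\phi),\quad p_B=\hat p(-\psi),\quad E=E(\phi)=E(-\psi),\quad k=\kappa(\phi)>0,\quad k'=-\kappa(-\psi)>0.$$
Now $E=\rho(\phi)d(\phi)^2=\rho(-\psi)d(-\psi)^2$ and $\rho(-\psi)>\rho(\phi)$, so $|d(-\psi)|<d(\phi)$ and $k=E/d(\phi)<E/|d(-\psi)|=k'$. Hence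
$$c_*:=\frac{k'-k}{k'+k}\in(0,1).$$
With $j=k\alpha(\phi)$, $i=k\beta(\phi)$, $j'=k'\alpha(-\psi)$, $i'=k'\beta(-\psi)$, all positive,
$$kp_0=jp_A+ip_-,\quad j+i-k=E;\qquad k'p_0=j'p_B+i'p_-,\quad j'+i'-k'=-E.\tag{8}$$
The first sum rule is $kd(\phi)=E$, the second is $k'd(-\psi)=-\kappa(-\psi)d(-\psi)=-E$.

**Step 4: definition of $U$.** *This step writes the broken lines down and checks that they fit together.* Let $l(t)=k(1+t)$ on $[-1,c_*]$ and $l(t)=k'(1-t)$ on $[c_*,1]$; at $c_*$ both equal $\frac{2kk'}{k+k'}$. Let
$$P=\{|x_2|<1,\ -l(x_2)<x_1<l(-x_2)\}.$$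
This is invariant under $x\mapsto-x$ and, $l$ being concave, is a convex quadrilateral with vertices $(0,\pm1)$ and $\pm(-l(c_*),c_*)$; so it is a parallelogram. Let $a,b,m\ge0$ be the continuous functions on $[-1,1]$ with

* $a=j(1+t)$, $b=0$, $m=i(1+t)$ on $[-1,-c_*]$;
* $a=0$, $b=j'(1-t)$, $m=i'(1-t)$ on $[c_*,1]$;
* $a,b,m$ affine on $[-c_*,c_*]$.

By (8), $ap_A+bp_B+mp_-=l\,p_0$ on the two outer intervals. On $[-c_*,c_*]$ both sides are affine (there $l=k(1+t)$) and agree at the ends, so
$$ap_A+bp_B+mp_-=l\,p_0\qquad\text{on }[-1,1].\tag{9}$$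
Let $\mathsf e=a+b+m-l$. By (8), $\mathsf e=E(1+t)$ on $[-1,-c_*]$, $\mathsf e=-E(1-t)$ on $[c_*,1]$, and $\mathsf e$ is affine in between. So $\mathsf e$ is odd. Since $a+b+m\ge0$ we have $\mathsf e(t)\ge-l(t)$, and by oddness $\mathsf e(t)\le l(-t)$: the spine lies in $\overline P$.

For $x\in\overline P$ with $x_1\le\mathsf e(x_2)$ let $U(x)$ be the point, at parameter $x_1$, of the unit-speed path that starts at $\tilde F(-l(x_2),x_2)$ at parameter $-l(x_2)$ and runs in direction $p_A$ for length $a(x_2)$, then $p_B$ for length $b(x_2)$, then $p_-$ for length $m(x_2)$. It ends at parameter $-l+a+b+m=\mathsf e$, and by (9) at the point $-lp_0+x_2q_0+lp_0=x_2q_0$. For $x\in\overline P$ with $x_1\ge\mathsf e(x_2)$ put $U(x)=-U(-x)$. This makes sense: $-x$ has second coordinate $-x_2$ and first coordinate $-x_1\in[-l(-x_2),\mathsf e(-x_2)]$. On the spine the definitions agree, because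
$$-U(-\mathsf e(x_2),-x_2)=-U(\mathsf e(-x_2),-x_2)=-(-x_2q_0)=x_2q_0 .$$
So $U$ is continuous on $\overline P$. On the left boundary $U=\tilde Fx$ by construction, on the right boundary by reflection. Extend $U$ by $\tilde Fx$.

In each of the layers $x_2<-c_*$, $|x_2|<c_*$, $x_2>c_*$ the starting point and all breakpoints are affine in $x_2$, on the right as well, because the layers are exchanged by $x\mapsto-x$. So $U$ is affine on each piece, and the pieces are convex polygons bounded by affine graphs. On the left $p_-$-piece $U=x_2q_0+(x_1-\mathsf e(x_2))p_-$; on the right one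
$$U(x)=-\big[-x_2q_0+(-x_1-\mathsf e(-x_2))p_-\big]=x_2q_0+(x_1-\mathsf e(x_2))p_-,$$
the same formula, so these two merge. From left to right the directions are $p_A,p_-,p_B$ in the bottom layer, $p_A,p_B,p_-,p_B,p_A$ in the middle one and $p_B,p_-,p_A$ in the top one: $3+5+3=11$ pieces. In particular $U$ is Lipschitz.

**Step 5: the gradients.** *This step checks $|p|=1$ and $p\times q=s$ on every piece.* All $p$ are unit vectors by construction. By oddness of $U$ the right half has the same gradients as the left half, so we look at the left half.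

On the $p_A$-pieces ($x_2<c_*$, $l'=k$), Step 2 gives $q_A=q_0+k(p_A-p_0)$ and $p_A\times q_A=s\nu(p_A)+k\mu\sin(\theta_1+2\phi)=s$, by (6).

On the $p_B$-piece of the top layer ($a=0$, $l'=-k'=\kappa(-\psi)$), Step 2 gives $q_B=q_0-k'(p_B-p_0)$ and $p_B\times q_B=s\nu(p_B)+\kappa(-\psi)\mu\sin(\theta_1-2\psi)=s$, again by (6).

On the $p_-$-pieces $q=q_0-\mathsf e'p_-$ and $p_-\times q=s\nu(p_-)=s$.

On the $p_B$-piece of the middle layer $U=-lp_0+x_2q_0+ap_A+(x_1+l-a)p_B$ with $l'=k$, so
$$q_M=q_0+k(p_B-p_0)+a'(p_A-p_B),\qquad a'=-\frac{j(1-c_*)}{2c_*}.$$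
Here the determinant comes for free. The left and right middle $p_B$-pieces have positive area, since $b>0$ on $(-c_*,c_*]$, and equal gradients; on all other pieces the determinant is $s$. Since $U-\tilde Fx$ is Lipschitz and vanishes on $\partial P$, the null Lagrangian property gives $\int_P\det DU=s|P|$. Hence $p_B\times q_M=s$ too.

**Step 6: smallness.** *This step lets $\phi\to0$ to get $|q|<1$ and the determinant bound on the hull.* As $\phi\to0$ also $\psi,k,k',E\to0$, so $q_A,q_B\to q_0$. The middle layer needs care. There $k'/k=\sqrt{\rho(-\psi)/\rho(\phi)}\to1$ (use $k^2=\rho(\phi)E$ and $k'^2=\rho(-\psi)E$), so $c_*\to0$ and it is not obvious that $a'$ stays bounded. But $p_B\times q_M=s$ reads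
$$a'\,(p_B\times p_A)=s-p_B\times q_0+k\,p_B\times p_0,\qquad p_B\times p_A=\sin(2\phi+2\psi).$$
On the right, $s-p_B\times q_0=s(1-\nu(p_B))=O(\psi)$ and $k=O(\phi)$, so $|a'|\sin(2\phi+2\psi)\le C(\phi+\psi)$ and $a'$ is bounded. Since $p_A-p_B\to0$, we get $q_M\to q_0$.

For the $p_-$-pieces we need $\mathsf e'\to0$. On the outer layers $\mathsf e'=E$. On the middle layer $\mathsf e$ goes from $E(1-c_*)$ to $-E(1-c_*)$ over length $2c_*$, so
$$|\mathsf e'|=E\,\frac{1-c_*}{c_*}=\frac{2|a'|E}{j}=2|a'|\frac{d(\phi)}{\alpha(\phi)}\to0,$$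
because $E/j=kd(\phi)/(k\alpha(\phi))$ and $\alpha(\phi)\to\mu\sin\gamma/\sin2\omega>0$.

So all gradients converge to $\{(p_+,q_0),(p_-,q_0)\}$. As $|q_0|<1$, we have $|q|<1$ for small $\phi$. The segment between $(p_+,q_0)$ and $(p_-,q_0)$ contains $\tilde F$, and $\det=s$ on it because $p\times q_0=s$ on the line through $p_\pm$. For small $\phi$ the convex hull of the gradients and $\tilde F$ lies in a small neighborhood of this segment, so $\det\ge(1-\eta_0)s$ there. This proves Proposition 1. $\square$

## 5. One fine oscillation in each piece, made smooth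

Each gradient of $U$ is in $K^{(1)}V$. We now insert one sawtooth per piece, with smoothing, since the competitors must be $C^1$ and in $W^{2,1}$.

**Lemma 2.** Let $U,P$ be as in Proposition 1; or let $U=\tilde Fx$ with $|p_0|=1$, $|q_0|<1$, $p_0\times q_0=s$, with $P$ any open parallelogram centered at $0$, regarded as one piece, and $\eta_0\in(0,1)$ arbitrary. For $0<\eta'<\frac12$ there are $C>0$ and $\delta_0\in(0,\frac12)$ such that for every $\delta\in(0,\delta_0)$ there is $w_\delta\in C^\infty(\mathbb R^2;\mathbb R^2)$ with: $w_\delta=\tilde Fx$ outside a compact subset of $P$; $Dw_\delta$ within distance $\eta'$ of $\operatorname{conv}\mathcal Q$; $\det Dw_\delta\ge s\min\{1-\eta_0,1-\eta'\}$; and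
$$|\{x\in P:Dw_\delta\notin\mathcal K\}|\le C\delta,\qquad\int_P|D^2w_\delta|\le C/\delta.$$

*Proof.* Let $J_\tau$ be a radial mollifier supported in $\overline B_\tau$ (smooth, nonnegative, integral $1$). Convolution with $J_\tau$ reproduces affine functions.

**Step 1: smoothing the outer map.** *We shrink $U$ a little, so that smoothing does not touch $\partial P$.* Let $B_\varrho\subset P$, $N=2/\varrho$, $\delta_0\le\frac1{2N}$. If $x\in(1-N\delta)P$ then $x+N\delta B_\varrho\subset(1-N\delta)P+N\delta P=P$, so $\operatorname{dist}((1-N\delta)P,\partial P)\ge2\delta$. Let $\hat U(x)=(1-N\delta)U(x/(1-N\delta))$ and $\bar w=\hat U*J_\delta$. Then the following hold.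

* $\bar w-\tilde Fx$ is supported in the closed $\delta$-neighborhood of $(1-N\delta)P$, a compact subset of $P$.
* $D\bar w$ lies in the convex hull of the gradients of $U$ and $\tilde F$. This hull is contained in $\operatorname{conv}\mathcal Q$, and $\det D\bar w\ge(1-\eta_0)s$.
* $|D^2\bar w|\le C/\delta$, and $D^2\bar w$ is supported in the $\delta$-neighborhood of finitely many segments, of measure $\le C\delta$. So $\int|D^2\bar w|\le C$.
* If $T=(1-N\delta)T_i$ is a scaled piece, then $\bar w=\hat U$ at all points of $T$ at distance $>\delta$ from $\partial T$.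

**Step 2: the sawtooth on a scaled piece $T$.** *It turns the gradient on $T$ into elements of $\mathcal K$ without leaving the neighborhood of $\mathcal Q$.* Let $(p,q)$ be the gradient of $\hat U$ on $T$. Since $|p|=1$ and $p\times q=s$, we have $q=sp^\perp+tp$, and $|q|<1$ means $|t|<\hat c$. Let $g\ge0$ be $1$-periodic and Lipschitz with $g(0)=0$,
$$g'=\hat c-t\ \text{ on }(0,\lambda),\qquad g'=-\hat c-t\ \text{ on }(\lambda,1),\qquad\lambda=\frac{\hat c+t}{2\hat c}.$$
Then $g(1)=\lambda(\hat c-t)-(1-\lambda)(\hat c+t)=0$, so this is consistent, and $\max g=\frac{\hat c^2-t^2}{2\hat c}\le\frac12$. Put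
$$f(x)=\min\{\delta g(x_2/\delta),\ \eta'(\operatorname{dist}(x,\partial T)-2\delta)_+\}\text{ in }T,\quad f=0\text{ elsewhere},\qquad\tilde f=f*J_{\delta^2}.$$
The function $f$ is Lipschitz and vanishes within distance $2\delta$ of $\partial T$. Almost everywhere $\nabla f$ is either $(0,g'(x_2/\delta))$ or of norm $\le\eta'$. Since $0\in[-\hat c-t,\hat c-t]$, it lies in the closed convex set $\{0\}\times[-\hat c-t,\hat c-t]+\overline B_{\eta'}$. Hence so does $\nabla\tilde f$, and $|\partial_1\tilde f|\le\eta'$. As $\delta^2<\delta/2$, the support of $\tilde f$ lies in $\{x\in T:\operatorname{dist}(x,\partial T)\ge\frac32\delta\}$, where $D\bar w=(p,q)$.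

Let $w_\delta=\bar w+\sum_Tp_T\tilde f_T$, where $p_T$ is the first column on $T$. It is smooth and equals $\tilde Fx$ outside a compact subset of $P$.

**Step 3: distance and determinant.** *These will give the bilipschitz bounds.* Off the supports of the $\tilde f_T$, $Dw_\delta=D\bar w$ and Step 1 applies. On $\operatorname{supp}\tilde f_T$, with $\tilde f_i=\partial_i\tilde f$,
$$Dw_\delta=\big((1+\tilde f_1)p,\ q+\tilde f_2p\big),\qquad\det Dw_\delta=s(1+\tilde f_1)\ge(1-\eta')s.$$
Choose $\beta\in[-\hat c-t,\hat c-t]$ with $|(\tilde f_1,\tilde f_2-\beta)|\le\eta'$. Then $Dw_\delta$ differs from $(p,q+\beta p)$ by $p\otimes(\tilde f_1,\tilde f_2-\beta)$, of norm $\le\eta'$. And $|q+\beta p|^2=s^2+(t+\beta)^2\le s^2+\hat c^2=1$, so $(p,q+\beta p)\in\mathcal Q$.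

**Step 4: the good set.** *Here we show that $Dw_\delta\in\mathcal K$ off a set of measure $C\delta$.* Let $\Lambda=3+\frac1{2\eta'}$ and let $G_T$ be the set of $x\in T$ with $\operatorname{dist}(x,\partial T)\ge\Lambda\delta$ and with $x_2$ at distance $>\delta^2$ from the kinks of $g(\cdot/\delta)$. For $x\in G_T$ and $y\in\overline B_{\delta^2}(x)$,
$$\eta'(\operatorname{dist}(y,\partial T)-2\delta)\ge\eta'(\Lambda\delta-\delta^2-2\delta)=\frac\delta2+\eta'(\delta-\delta^2)\ge\frac\delta2\ge\delta g(y_2/\delta).$$
So $f=\delta g(\cdot/\delta)$ on $\overline B_{\delta^2}(x)$, and this is affine there. Hence $D^2\tilde f(x)=0$ and $\nabla\tilde f(x)=(0,g')$ with $t+g'=\pm\hat c$. So $Dw_\delta(x)=(p,sp^\perp\pm\hat cp)\in\mathcal K$.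

The set $P\setminus\bigcup_TG_T$ has measure $\le C\delta$: the $\Lambda\delta$-neighborhoods of the $\partial T$ and the set $P\setminus(1-N\delta)P$ contribute $C\delta$, and the at most $C/\delta$ kink lines contribute $C\delta^2$ each.

**Step 5: second derivatives.** *This gives the last estimate.* We have $|D^2\tilde f|\le C\operatorname{Lip}(f)\,\delta^{-2}\le C\delta^{-2}$, and by Step 4 $D^2\tilde f_T$ vanishes off $T\setminus G_T$. So $\int_P|D^2w_\delta|\le C+C\delta\cdot\delta^{-2}\le C/\delta$. $\square$

Note that $\delta$ is compared only with the fixed size of the pieces: the number of outer interfaces is a constant. This is what the two-scale construction of Section 3 lacked.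

## 6. Filling the domain: proof of Theorem 1

**Step 1: choice of $\eta_0,\eta'$.** *This secures the bilipschitz constants.* Let $A$ be within $\eta'$ of $\operatorname{conv}\mathcal Q$ with $\det A\ge s\min\{1-\eta_0,1-\eta'\}$, and $B=AV^{-1}$. By (4), $|B|\le\Sigma+\eta'|V^{-1}|$. Moreover $\det B=\det A/s\ge\min\{1-\eta_0,1-\eta'\}$, and $|B^{-1}|=|B|/\det B$ for $2\times2$ matrices with $\det B>0$. Since $\Sigma<\zeta_2$ and $\Sigma<\zeta_1^{-1}$, we can fix $\eta_0\in(0,1)$ and $\eta'\in(0,\frac12)$ so small (depending on $H,\zeta_1,\zeta_2$) that for all such $B$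
$$|B|\le\zeta_2'<\zeta_2,\qquad|B^{-1}|\le\zeta_1'^{-1}<\zeta_1^{-1}\tag{10}$$
with fixed $\zeta_1',\zeta_2'$. Take $U$ and $P$ from Proposition 1, and $w_\delta$ from Lemma 2, for these values.

**Step 2: tiling.** *We cover $\Omega'$ by scaled copies of $P$ and count them.* Write $P=L((-\frac12,\frac12)^2)$ with $L$ linear, and $G=L^{-1}\Omega'$, a bounded Lipschitz domain. Then $|\{x\in G:\operatorname{dist}(x,\partial G)<r\}|\le Cr$ for all $r>0$. Let $\mathcal W$ be the family of maximal half-open dyadic squares $Q$ of side $\le1$ with $\overline{3Q}\subset G$, where $3Q$ is the concentric square of three times the side. They are disjoint and cover $G$. If $Q\in\mathcal W$ has side $2^{-j}$ with $j\ge1$, its dyadic parent $\hat Q$ has $\overline{3\hat Q}\not\subset G$, so all of $Q$ lies within distance $C2^{-j}$ of $\partial G$. Comparing areas, there are at most $C2^{-j}/4^{-j}=C2^j$ such squares. There are at most $|G|$ squares of side $1$. The interior of $LQ$ is a tile $x_Q+r_QP$ with $r_Q=2^{-j}$.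

**Step 3: the competitor.** *On each tile we use the oscillation scale that is best for its size.* Fix $\epsilon\in(0,1]$. A tile is *used* if $\delta_Q:=(\epsilon/r_Q)^{1/2}<\delta_0$. On used tiles put
$$\tilde u(x)=\tilde Fx_Q+r_Qw_{\delta_Q}\big((x-x_Q)/r_Q\big);$$
elsewhere, also outside $\Omega'$, put $\tilde u=\tilde Fx$. Used tiles have $r_Q>\epsilon/\delta_0^2$, so there are finitely many. On each of them $\tilde u=\tilde Fx$ outside a compact subset of the tile. Hence $\tilde u\in C^\infty(\mathbb R^2;\mathbb R^2)$, and $\tilde u=\tilde Fx$ outside a compact subset of $\Omega'$.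

**Step 4: membership in $\mathcal B_F\cap W^{2,1}$.** *Local gradient bounds must become global bilipschitz bounds.* Let $\Phi(z)=\tilde u(V^{-1}z)$. By Lemma 2 and (10), $|D\Phi|\le\zeta_2'$ and $|(D\Phi)^{-1}|\le\zeta_1'^{-1}$ on all of $\mathbb R^2$; where $\tilde u=\tilde Fx$ this holds because $\tilde F\in\mathcal Q$ and $\det\tilde F=s$. Hadamard's global inverse theorem says that a $C^1$ map $\mathbb R^2\to\mathbb R^2$ with invertible derivative and bounded inverse derivative is a diffeomorphism of $\mathbb R^2$. So $\Phi$ is one. Since $\mathbb R^2$ is convex, $\operatorname{Lip}(\Phi)\le\zeta_2'<\zeta_2$ and $\operatorname{Lip}(\Phi^{-1})\le\zeta_1'^{-1}<\zeta_1^{-1}$. As $\Phi=Fz$ near $\partial\Omega$, $u=\Phi|_\Omega$ is in $\mathcal B_F\cap W^{2,1}(\Omega)$.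

**Step 5: energy.** *We add up the tiles.* The integrand $\operatorname{dist}(Du,K)$ is bounded and vanishes where $D\tilde u\in\mathcal K$. On a tile of size $r$, $D^2\tilde u$ is $r^{-1}D^2w_\delta$ rescaled. So a used tile contributes at most
$$C\big(\delta r^2+\epsilon\,r\,\delta^{-1}\big)\Big|_{\delta=(\epsilon/r)^{1/2}}=2C\epsilon^{1/2}r^{3/2}.$$
On unused tiles $D^2u=0$ and $\operatorname{dist}(Du,K)$ is constant. Unused tiles with $j\ge1$ have $r_Q\le\epsilon/\delta_0^2$, so by Step 2 they lie in the image under $L$ of $\{x\in G:\operatorname{dist}(x,\partial G)<C\epsilon\}$ and together contribute $\le C\epsilon$. Tiles with $j=0$ are unused only if $\epsilon\ge\delta_0^2$, and then contribute $\le C\le C\delta_0^{-2}\epsilon$. Hence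
$$m_\epsilon\le C\epsilon+C\sum_{j\ge0}2^j\,\epsilon^{1/2}\,2^{-3j/2}=C\epsilon+C\epsilon^{1/2}\sum_{j\ge0}2^{-j/2}\le C\epsilon^{1/2}.$$
So $m_\epsilon/\epsilon\le C\epsilon^{-1/2}$ and $\epsilon^{2/3}m_\epsilon/\epsilon\le C\epsilon^{1/6}\to0$, which rules out $m_\epsilon/\epsilon\ge c'\epsilon^{-2/3}$ for small $\epsilon$. Theorem 1 is proved. $\blacksquare$

## 7. First-order data: the exponent $1/2$ is exact

We prove Theorem 2(a). For gradients bounded by $\zeta_2$ and $(p,q)=(Du)V$,
$$\big||p|-1\big|,\ \big||q|-1\big|\le\operatorname{dist}(Du,K),\qquad|p\times q-s|\le C\operatorname{dist}(Du,K).\tag{11}$$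
For the first two, compare $Du$ with its nearest point $A\in K$ and use that $|Av_\mp|=|v_\mp|=1$; for the last, $\det$ is Lipschitz on bounded sets.

**Step 1: normal form.** *We reduce to the case where $p$ is the unit column.* Let $F\in K^{(1)}\setminus K$. By (2), $\tilde F$ is a proper convex combination of two elements of $\mathcal K$ that share $p$ or share $q$. In the first case
$$|p_0|=1,\qquad q_0=sp_0^\perp+t_0p_0,\qquad|t_0|<\hat c,\tag{12}$$
so $|q_0|<1$. The second case reduces to the first: with $J=\mathrm{diag}(1,-1)$ and $S(x_1,x_2)=(x_2,x_1)$, replace $\tilde u$ by $J\tilde u(S\,\cdot)$, whose gradient is $(Jq,Jp)$. As $Jq\times Jp=-q\times p=p\times q$, the isometry $(p,q)\mapsto(Jq,Jp)$ preserves $\mathcal K$, $\mathcal Q$ and the determinant. Everything below uses only these, so we assume (12).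

**Step 2: upper bound.** *One piece is enough.* Use Section 6 word for word, with the second version of Lemma 2 ($U=\tilde Fx$). Here $\tilde F\in\mathcal Q$ and $\det\tilde F=s$ by (12). This gives $m_\epsilon\le C\epsilon^{1/2}$.

**Step 3: low energy makes the displacement small.** *The unit column $p_0$ is extremal for $|p|\le1$, and this gives rigidity.* Let $u\in\mathcal B_F\cap W^{2,1}$ and $\mathcal E=I_\epsilon(u)$. Let $v=\tilde u-\tilde Fx$, extended by $0$ outside $\Omega'$; it is Lipschitz with compact support. Let $f=v\cdot p_0$. In $\Omega'$, $\partial_1f=p\cdot p_0-1\le|p|-1$. Since $\int\partial_1f=0$, (11) gives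
$$\int|\partial_1f|=2\int(\partial_1f)_+\le C\mathcal E,\qquad\text{and along horizontal lines}\qquad\int|f|\le C\mathcal E.$$
Moreover $|p-p_0|^2=(|p|^2-1)-2\partial_1f$, so $\int_{\Omega'}|p-p_0|^2\le C\mathcal E$ and, by Cauchy–Schwarz, $\int_{\Omega'}|p-p_0|\le C\mathcal E^{1/2}$.

**Step 4: low energy makes $\partial_2f$ large.** *The gradient has to sit near the wells, away from $t_0$.* We have $|q|^2=(q\cdot p_0)^2+(p_0\times q)^2$ and $|p_0\times q-s|\le|p-p_0||q|+|p\times q-s|$. With (11) this gives $|(q\cdot p_0)^2-\hat c^2|\le C(\operatorname{dist}(Du,K)+|p-p_0|)$, and dividing by $|q\cdot p_0|+\hat c\ge\hat c$,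
$$\big||q\cdot p_0|-\hat c\big|\le C(\operatorname{dist}(Du,K)+|p-p_0|).$$
Since $\partial_2f=q\cdot p_0-t_0$ in $\Omega'$,
$$\int_{\Omega'}|\partial_2f|\ge(\hat c-|t_0|)|\Omega'|-C(\mathcal E+\mathcal E^{1/2}).$$

**Step 5: interpolation.** *A small $f$ with a large $\partial_2f$ needs large second derivatives.* The function $\partial_2f$ lies in $W^{1,1}(\Omega')$, is bounded, and is extended by zero; this extension creates a jump of total mass at most $CH^1(\partial\Omega')$. So $\partial_2f\in BV(\mathbb R^2)$ with $|D\partial_2f|(\mathbb R^2)\le C(\mathcal E/\epsilon+1)$. For $r>0$ and a.e. $x$,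
$$\partial_2f(x)=\frac{f(x+re_2)-f(x)}r-\frac1r\int_0^r\big(\partial_2f(x+he_2)-\partial_2f(x)\big)\,dh .$$
Since $\|\psi(\cdot+he_2)-\psi\|_{L^1}\le h|D\psi|(\mathbb R^2)$ for $\psi\in BV(\mathbb R^2)$, it follows that $\|\partial_2f\|_1\le\frac2r\|f\|_1+r|D\partial_2f|(\mathbb R^2)$. Optimizing in $r$,
$$\|\partial_2f\|_1^2\le8\|f\|_1\,|D\partial_2f|(\mathbb R^2)\le C\mathcal E\Big(\frac{\mathcal E}\epsilon+1\Big).$$

**Step 6: conclusion.** *Now we combine.* By Step 4 there are fixed $c_1,c_2>0$ such that either $\mathcal E\ge c_1$, or $\|\partial_2f\|_1^2\ge c_2$ and so $c_2\le C(\mathcal E^2/\epsilon+\mathcal E)$. In the latter case $\mathcal E\ge\frac{c_2}{2C}$ or $\mathcal E^2\ge\frac{c_2}{2C}\epsilon$. In all cases $\mathcal E\ge c\,\epsilon^{1/2}$ for small $\epsilon$. This proves (a). $\blacksquare$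

## 8. Interior data admit no exact solution with $BV$ gradient

We prove Theorem 2(b). Recall that $w\in L^1$ is in $BV$ if its distributional derivative $Dw$ is a finite measure. It splits as $Dw=D^dw+D^jw$. The jump part is $D^jw=[w]\otimes n\,\mathcal H^1$ on the jump set, where $[w]$ is the difference of the one-sided approximate limits and $n$ the normal. The diffuse part $D^dw$ collects the absolutely continuous and the Cantor part, and approximate limits $\tilde w$ exist $|D^dw|$-a.e. For example, $w(x)=x_1+1_{\{x_2>0\}}$ on $(-1,1)^2$ has $D^dw=e_1\,dx$ and $D^jw=e_2\,\mathcal H^1$ on $\{x_2=0\}$.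

**Step 1: compactness.** *If (b) fails, we get an exact solution.* If (b) fails, there are $\epsilon_k\to0$ and $u_k\in\mathcal B_F\cap W^{2,1}$ with $I_{\epsilon_k}(u_k)\le C\epsilon_k$. Then $Du_k$ is bounded in $W^{1,1}\cap L^\infty$ and $\int\operatorname{dist}(Du_k,K)\to0$. By Rellich's and Arzelà–Ascoli's theorems a subsequence converges uniformly to a Lipschitz $u$ with $Du_k\to Du$ in $L^1$, $Du\in BV(\Omega)$, $Du\in K$ a.e., and $u=Fz$ on $\partial\Omega$. We show that no such $u$ exists. Let $p,q\in BV(\Omega')$ be the columns of $D\tilde u$; then $D_2p=D_1q$.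

**Step 2: jumps.** *We show that $D_2p$ and $D_1q$ have no jump part.* On the jump set of $(p,q)$, with normal $n$, $D_2p=D_1q$ gives $[p]n_2=[q]n_1$ $\mathcal H^1$-a.e. Put $\mathsf a=[p]n_1+[q]n_2$. Then
$$[p]=[p](n_1^2+n_2^2)=n_1[p]n_1+n_2[q]n_1=\mathsf an_1,\qquad[q]=n_1[p]n_2+n_2[q]n_2=\mathsf an_2 .$$
So the two one-sided limits differ by $\mathsf a\otimes n$. They are distinct, and they lie in $\mathcal K$ because $\mathcal K$ is closed. By (2) with $\tau=n^\perp$, $n_1n_2=0$. Hence $D_2^jp=\mathsf an_1n_2\mathcal H^1=0$ and $D_1^jq=0$.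

**Step 3: diffuse part.** *We show the same for the diffuse part.* Apply the chain rule in $BV$ for $C^1$ Lipschitz functions (Ambrosio–Fusco–Pallara, *Functions of Bounded Variation*, Thm 3.96) to $|p|^2=|q|^2=1$, with $|\cdot|^2$ modified outside a large ball. It gives $\tilde p\cdot D_2^dp=0$ and $\tilde q\cdot D_1^dq=0$, where the approximate limits exist a.e. for the diffuse parts and $(\tilde p,\tilde q)\in\mathcal K$. So $D_2^dp=\tilde p^\perp\mu_1$ and $D_1^dq=\tilde q^\perp\mu_2$ with scalar measures $\mu_1,\mu_2$. Off the jump set $D_2p=D_1q$ reads $\tilde p^\perp\mu_1=\tilde q^\perp\mu_2$. Since $\tilde p^\perp\times\tilde q^\perp=s\ne0$, the two vectors are independent, and $\mu_1=\mu_2=0$.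

So $D_2p=0$ and $D_1q=0$.

**Step 4: structure on rectangles.** *On a rectangle one of the columns is constant.* On each open rectangle in $\Omega'$ with sides parallel to the axes, $p=p(x_1)$, $q=q(x_2)$ and $p(x_1)\times q(x_2)=s$ a.e. If $p$ is not a.e. constant there, Fubini's theorem gives two distinct unit vectors $p',p''$ (values of $p$) with $p'\times q(x_2)=p''\times q(x_2)=s$ for a.e. $x_2$. They are not antipodal, as $s\ne0$, so they are independent, and $q$ is a.e. constant.

**Step 5: contradiction with the boundary values.** *Constancy along whole chords is incompatible with (3).* Suppose $p$ is not a.e. constant in any neighborhood of some $\bar x\in\Omega'$. Let $\{\bar x_1\}\times(\beta_1,\beta_2)$ be the component through $\bar x$ of $\Omega'\cap\{x_1=\bar x_1\}$. Every compact subsegment containing $\bar x$ in its relative interior lies in a thin open rectangle in $\Omega'$. On it $p$ is nonconstant, so $q\equiv q^*$ there, with the same $q^*$ for all of these rectangles since they overlap. By continuity of $\tilde u$ up to the boundary,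 $\tilde u(\bar x_1,\beta_2)-\tilde u(\bar x_1,\beta_1)=(\beta_2-\beta_1)q^*$. The boundary values give $(\beta_2-\beta_1)q_0$. So $|q_0|=|q^*|=1$, which contradicts (3).

So $p$ is locally constant, hence a constant unit vector on the connected set $\Omega'$. Along any horizontal chord the boundary values give $p=p_0$, which contradicts $|p_0|<1$. This proves (b). $\blacksquare$

## 9. A logarithm from the boundary strips

We prove Theorem 2(c). At every dyadic distance from the boundary, the datum $F$ should force a fixed amount of energy, because the tangential stretch $|F\tau|$ is one that neither well produces.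

**Step 1: the exceptional directions.** *We check that they form at most four lines.* The matrices $F^TF,I,H^2$ have determinant $1$, and $F^TF\ne I,H^2$ because $F\notin K$ by (3). A nonzero difference $T-S$ of two positive definite symmetric $2\times2$ matrices of determinant $1$ is indefinite: by congruence with $S^{-1/2}$ we may take $S=I$, and then the eigenvalues of $T-I$ are $\lambda-1$ and $\lambda^{-1}-1$ with $\lambda\ne1$. So $|F\tau|^2-|\tau|^2$ and $|F\tau|^2-|H\tau|^2$ are indefinite quadratic forms, each vanishing on two lines.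

**Step 2: a good piece of boundary.** *We make the hypothesis uniform.* Some boundary patch contains a subset of positive length with admissible tangents. There use rotated coordinates $(\xi,\zeta)$ with $\Omega=\{\zeta>g(\xi)\}$ locally, $g$ Lipschitz; replace $F,I,H$ by $FR,R,HR$ with a rotation $R$ and keep the notation. By Lusin's and Egorov's theorems there are $\eta>0$ and a compact set $\Gamma$ of positive length in the interior of the $\xi$-interval with this property: for every $\varkappa>0$ there is $r_1>0$ such that for all $\xi\in\Gamma$ and $0<r<r_1$, with $\tau=(1,g'(\xi))$,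
$$\big||F\tau|-|B\tau|\big|\ge4\eta\quad(B=I,H),\qquad|g(\xi+r)-g(\xi)-rg'(\xi)|\le\varkappa r.\tag{13}$$
(Egorov is applied to the functions $\sup_{0<r'<1/n}|g(\xi+r')-g(\xi)-r'g'(\xi)|/r'$, which tend to $0$ a.e.) With $r_1$ small, let
$$R(\xi,r)=\{\xi<\xi'<\xi+r,\ g(\xi')+\varkappa r<\zeta<g(\xi')+2\varkappa r\}\subset\Omega .$$

**Step 3: a lower bound at each scale.** *Claim: for suitable fixed $\varkappa,\theta\in(0,1)$, every $u\in\mathcal B_F\cap W^{2,1}$ satisfies*
$$\int_{R(\xi,r)}\Big(\frac1r\operatorname{dist}(Du,K)+|D^2u|\Big)\ge\theta r\qquad\text{for }\xi\in\Gamma,\ 0<r<r_1.\tag{14}$$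
Suppose not, and write $R=R(\xi,r)$, $|R|=\varkappa r^2$. Then $\int_R\operatorname{dist}(Du,K)\le\theta r^2$ and $\int_R|D^2u|\le\theta r$. The set $R$ is the image of an $r\times\varkappa r$ rectangle under $(\xi',\zeta)\mapsto(\xi',\zeta+g(\xi'))$, which is bilipschitz with constants depending only on $\operatorname{Lip}(g)$. So Poincaré's inequality gives $\int_R|Du-\bar A|\le C_\varkappa\theta r^2$ with $\bar A$ the mean of $Du$. Averaging, $\operatorname{dist}(\bar A,K)\le C_\varkappa\theta$, and so there is $A\in K$ with $\int_R|Du-A|\le C_\varkappa\theta r^2$. Poincaré again gives a constant $b$ with $\int_R|h|\le C_\varkappa\theta r^3$ for $h=u-Az-b$.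

Next we pass to a uniform bound. The function $h$ has Lipschitz constant $\le C$. Let $M=\sup_R|h|$. Around a point of $R$ with $|h|\ge M/2$ we have $|h|\ge M/4$ in a ball of radius $M/(4C)$, and this ball meets $R$ in measure $\ge c_\varkappa\min\{M,r\}^2$. Hence $M\min\{M,r\}^2\le C_\varkappa\theta r^3$. If $M\ge r$ this says $M\le C_\varkappa\theta r$; if $M<r$ it says $M\le C_\varkappa\theta^{1/3}r$. As $\theta<1$, in both cases $M\le C_\varkappa\theta^{1/3}r$.

Let $z=(\xi,g(\xi))$, $z'=(\xi+r,g(\xi+r))$ on $\partial\Omega$, and $y=z+(0,\varkappa r)$, $y'=z'+(0,\varkappa r)$ in $\overline R$. Then $y'-y=z'-z$, and $|u(y')-u(y)-A(z'-z)|\le2M$. As $u(z)=Fz$, $u(z')=Fz'$ and $\operatorname{Lip}(u)<\zeta_2$,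
$$|(F-A)(z'-z)|\le2\zeta_2\varkappa r+2M\le(C\varkappa+C_\varkappa\theta^{1/3})r.$$
By (13), $|z'-z-r\tau|\le\varkappa r$, so $|F\tau-A\tau|\le C\varkappa+C_\varkappa\theta^{1/3}$ with $C$ independent of $\varkappa,\theta$. But $|A\tau|=|B\tau|$ for $B=I$ or $B=H$, so $|F\tau-A\tau|\ge4\eta$ by (13). Choosing first $\varkappa$ with $C\varkappa\le\eta$, then $\theta$ with $C_\varkappa\theta^{1/3}\le\eta$, we get a contradiction. This proves (14).

**Step 4: summing over scales.** *Disjoint strips each contribute a fixed amount.* Let $r_j=2^{-j}r_1$, $j\ge1$. The strips $S_j=\{g+\varkappa r_j<\zeta<g+2\varkappa r_j\}$ are disjoint, as $2\varkappa r_{j+1}=\varkappa r_j$. Choose $\xi_1=\min\Gamma$ and $\xi_{i+1}=\min(\Gamma\cap[\xi_i+r_j,\infty))$ as long as possible. The intervals $[\xi_i,\xi_i+r_j]$ cover $\Gamma$, so there are at least $|\Gamma|/r_j$ of them, and the sets $R(\xi_i,r_j)\subset S_j$ are disjoint. By (14),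
$$\int_{S_j}\Big(\frac1{r_j}\operatorname{dist}(Du,K)+|D^2u|\Big)\ge\theta|\Gamma|.$$
For $r_j\ge\epsilon$ we have $1/r_j\le1/\epsilon$. Summing over these $j$,
$$\frac{I_\epsilon(u)}\epsilon\ \ge\ \theta|\Gamma|\;\#\{j\ge1:r_j\ge\epsilon\}\ \ge\ c\log(1/\epsilon)\qquad\text{for small }\epsilon,$$
with $c$ independent of $u$. This proves (c), and with it Theorem 2. $\blacksquare$
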